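\title{Superpolynomial sets of pairwise comparable words over $\{0,1,*\}$}

\begin{abstract}
Two words of length $l$ over $\{0,1,*\}$ are comparable if they differ in some position where neither has the letter $*$, and all such differences point the same way. Let $t(l)$ be the largest size of a set of pairwise comparable words. We show that $t(l)$ is not $O(l^c)$ for any constant $c$. More precisely, $\log_2 t(l)\ge(\frac1{16}-o(1))(\log_2 l)^2/\log_2\log_2 l$, which is within a factor $O(\log\log l)$ of the known upper bound $\frac12(\log_2 l)^2$. The proof passes to covers of tournaments by directed bicliques and iterates a product of tournaments indexed by polynomials of low degree over a finite field.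
\end{abstract}

\section{The problem and the results}

Order the letters $0$ and $1$ by $0<1$; the letter $*$ is compared with nothing. For words $x=x_1\cdots x_l$ and $y=y_1\cdots y_l$ over $\{0,1,*\}$ write $x\prec y$ if $x_r\le y_r$ for every position $r$ with $x_r,y_r\in\{0,1\}$, with strict inequality for at least one such $r$. The words are \emph{comparable} if $x\prec y$ or $y\prec x$; both cannot hold. For $l\ge1$ let $t(l)$ be the maximum size of a set of pairwise comparable words of length $l$. Appending a letter $*$ to every word shows that $t$ is nondecreasing. Throughout, $\log$ is the logarithm to base $2$.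

Without the letter $*$, the relation $\prec$ is the coordinatewise order on $\{0,1\}^l$, a set of pairwise comparable words is a chain, and a chain has at most $l+1$ elements because the number of $1$'s increases along it. With $*$ the relation is no longer transitive:
\[
01{*}\ \prec\ 1{*}0\ \prec\ {*}01\ \prec\ 01{*},
\]
each relation being decided at the single position where both words have a letter $0$ or $1$. Each of these three words contains a $0$ and a $1$, so $000$ lies below and $111$ above all of them, and $t(3)\ge5>3+1$. The function $t$ measures how much can be gained from such cycles.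

The problem is posed in \cite{CPCF}, among combinatorial problems motivated by comma-free codes. The known results that come with it are the values $t(1),\dots,t(5)=2,3,5,6,8$; the recursion
\begin{equation}\label{eq:rec}
t(l)\le t(l-1)+t(\lfloor (l-1)/2\rfloor)\qquad(l\ge3);
\end{equation}
the upper bound
\begin{equation}\label{eq:upper}
t(l)<l^{\frac12\log l}\qquad(l\ge 8);
\end{equation}
and the lower bound of Collins, Shor and Stembridge, $t(h^2+h+1)\ge h(h^2+h+1)+2$ for $h=1,2,\dots$. Unrolling \eqref{eq:rec} down to $t(2)=3$ gives $t(l)\le 3+(l-2)\,t(\lfloor (l-1)/2\rfloor)\le l\,t(\lfloor l/2\rfloor)$. Thus halving the length costs at most a factor $l$, and the product $l\cdot\frac l2\cdot\frac l4\cdots$ explains the shape of \eqref{eq:upper}. For $l=h^2+h+1$ we have $h>\sqrt l-1$, so the lower bound is of order $l^{3/2}$.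

\medskip
\noindent\textbf{Question} (\cite{CPCF}). \emph{Is there a constant $c\ge 3/2$ such that $t(l)=O(l^c)$ as $l\to\infty$?}
\medskip

One would guess that there is. The small values stay within $2l$, the quoted construction is polynomial, and the obvious way to build large examples from small ones, the lexicographic product, does not even raise the ratio of the number of words to their length (Proposition~\ref{prop:lex}). The answer is nevertheless negative, and \eqref{eq:upper} is close to the truth.

\begin{theorem}\label{thm:answer}
For every constant $c$, $t(l)$ is not $O(l^c)$.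
\end{theorem}

\begin{theorem}\label{thm:strong}
As $l\to\infty$, with $L=\log l$,
\[
\Big(\frac1{16}-o(1)\Big)\frac{L^2}{\log L}\ \le\ \log t(l)\ <\ \frac12L^2 .
\]
In particular $\log t(l)/\log l\to\infty$ and $\log t(l)=(\log l)^{2-o(1)}$.
\end{theorem}

The upper bound here is \eqref{eq:upper}, which we quote; it is used nowhere else. Both lower bounds come from one explicit inequality.

\begin{theorem}\label{thm:explicit}
Let $w\ge2$ and $k\ge1$ be integers with $\frac12wk(k-1)\le 2^w-1$. Then
\[
t\big(2^{2k(w+1)}\big)\ \ge\ 2^{wk(k+1)/2}.
\]
\end{theorem}

The proof uses two textbook facts: for every prime power $q$ there is a field $\mathbb F_q$ with $q$ elements, and a nonzero polynomial of degree at most $s$ over a field has at most $s$ roots, so that two distinct polynomials of degree at most $s$ agree in at most $s$ points.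

\section{Tournaments and biclique covers}

A \emph{tournament} $T$ on a finite set $V$ is an orientation of the complete graph on $V$: for distinct $u,v$ exactly one of the arcs $u\to v$, $v\to u$ is present. A \emph{biclique} of $T$ is a pair $(A,B)$ of subsets of $V$, possibly empty, such that $a\to b$ for all $a\in A$, $b\in B$; in particular $A\cap B=\emptyset$. A \emph{cover} of $T$ is a family of bicliques such that every arc $u\to v$ has $u\in A$, $v\in B$ for some member $(A,B)$, and $\kappa(T)$ is the least size of a cover. Reading a set of words position by position turns it into a cover.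

\begin{lemma}\label{lem:dict}
$t(l)$ is the largest number of vertices of a tournament $T$ with $\kappa(T)\le l$.
\end{lemma}

\begin{proof}
Let $(A_1,B_1),\dots,(A_l,B_l)$ be a cover of $T$, padded with pairs of empty sets if necessary. Give the vertex $v$ the word whose $r$th letter is $0$ if $v\in A_r$, $1$ if $v\in B_r$, and $*$ otherwise. Let $u\to v$. Some $r$ has $u\in A_r$ and $v\in B_r$, and there the letters of $u$ and $v$ are $0$ and $1$. If at some position $r'$ the letters were $1$ for $u$ and $0$ for $v$, then $v\in A_{r'}$ and $u\in B_{r'}$ would force $v\to u$. So the word of $u$ is $\prec$ the word of $v$. The words are pairwise comparable, hence distinct, and $t(l)\ge|V|$.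

Conversely, on a set $V$ of pairwise comparable words put $x\to y$ if $x\prec y$, and let $A_r$ and $B_r$ be the sets of words with $r$th letter $0$ and $1$. If $x\in A_r$, $y\in B_r$, then $y\prec x$ is impossible, so $x\to y$; and each arc $x\to y$ has a position $r$ with $x_r=0$, $y_r=1$. Thus the $l$ pairs $(A_r,B_r)$ form a cover.
\end{proof}

Only the first half is needed below. The task is to build tournaments with many vertices and small covers.

\begin{example}\label{ex:linear}
Let $T$ be the linear order on $\{1,\dots,m\}$, with $u\to v$ for $u<v$. The $m-1$ cuts $(\{1,\dots,u\},\{u+1,\dots,m\})$ form a cover. No biclique contains two arcs $u\to u+1$ and $v\to v+1$ with $u<v$, since that would require $v\to u+1$. So $\kappa(T)=m-1$, which corresponds to the chains in $\{0,1\}^l$.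
\end{example}

\section{Why lexicographic products fail}

Let $S$ be a tournament on $X$ and $R$ a tournament on $C$. The \emph{lexicographic product} $R[S]$ on $X\times C$ has $(x,c)\to(y,d)$ if $c\to d$ in $R$, or if $c=d$ and $x\to y$ in $S$. The sets $X\times\{c\}$ are its \emph{fibers}.

\begin{proposition}\label{prop:lex}
$|C|\,\kappa(S)\le\kappa(R[S])\le|C|\,\kappa(S)+\kappa(R)$.
\end{proposition}

\begin{proof}
For the upper bound take the pairs $(A\times\{c\},B\times\{c\})$ with $c\in C$ and $(A,B)$ in a cover of $S$, and the pairs $(X\times A,X\times B)$ with $(A,B)$ in a cover of $R$. For the lower bound, suppose that a biclique contains arcs $(x,c)\to(y,c)$ and $(x',d)\to(y',d)$ inside two different fibers. Then $(x,c)\to(y',d)$ and $(x',d)\to(y,c)$, so $c\to d$ and $d\to c$, which is impossible. Hence each member of a cover contains arcs inside at most one fiber. The members that contain arcs inside a given fiber restrict to a cover of a copy of $S$, so there are at least $\kappa(S)$ of them.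
\end{proof}

So for $|X|\ge2$ the ratio of the number of vertices to $\kappa$ is no larger for $R[S]$ than for $S$. The proof shows what must change. To multiply the number of vertices by $|C|$ while multiplying $\kappa(S)$ by much less, one biclique has to serve many fibers, and then arcs must run in both directions between fibers, following $S$. The extreme choice, to follow $S$ whenever $x\ne y$, is the other lexicographic product. It covers the arcs with $x\neq y$ by only $\kappa(S)$ bicliques, but it needs at least $|X|\,\kappa(R)$ in all, because a biclique for the remaining arcs has to enforce $x=y$, and that can happen in $|X|$ ways. This is fatal exactly when $|X|$ is much larger than $\kappa(S)$, the situation we are after.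

The way out is to replace the test ``$x\ne y$'' by a cheaper one. Label the elements of $X$ by binary strings and compare only a few bits of $x$ and $y$, at positions determined by the pair $c,d$. Follow $S$ if a difference is found, and $R$ otherwise. For $c=d$ all bits must be compared, since $R$ cannot orient such a pair; for $c\ne d$ few bits should be. The set of points where two polynomials agree behaves in just this way.

\section{Lines: the exponent $3/2$}\label{sec:lines}

Let $w\ge1$ and $q=2^w$. Let $S$ be a linear order on $X=\{0,1\}^w$, so that $|X|=q$ and $\kappa(S)=q-1$. Let $C$ be the set of the $q^2$ nonvertical lines in $\mathbb F_q^2$, that is, the graphs of $f(\alpha)=a+b\alpha$, and let $R$ be any tournament on $C$. Fix distinct $\alpha_1,\dots,\alpha_w\in\mathbb F_q$ and call the $wq$ points $(\alpha_i,\gamma)$ \emph{marked}. A vertex $(x,f)\in X\times C$ is a line with a bit $x_i$ written at its marked point over $\alpha_i$. Two vertices are \emph{separated} if their lines share a marked point at which their bits differ (Figure~\ref{fig:lines}). A separated pair has $x\ne y$, and we orient it as $x,y$ in $S$. Two distinct vertices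 on the same line are separated, so every other pair has $f\ne g$, and we orient it as $f,g$ in $R$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=0.75]
\draw[dashed,gray] (0,-0.6) node[below,black] {$\alpha_1$} -- (0,3.5);
\draw[dashed,gray] (2,-0.6) node[below,black] {$\alpha_2$} -- (2,3.5);
\draw[dashed,gray] (4,-0.6) node[below,black] {$\alpha_3$} -- (4,3.5);
\draw (-0.4,1) node[left] {$(011,f_1)$} -- (4.4,1);
\draw (-0.4,-0.2) node[left] {$(001,f_2)$} -- (4.4,2.2);
\draw (-0.4,3.2) node[left] {$(101,f_3)$} -- (4.4,0.8);
\node[circle,fill,inner sep=2pt] at (2,1) {};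
\node[circle,fill,inner sep=2pt] at (4,1) {};
\end{tikzpicture}
\caption{Three vertices $(x,f)$, drawn schematically as lines carrying $3$-bit labels; bit $i$ belongs to the point over $\alpha_i$. The lines $f_1,f_2$ meet over $\alpha_2$, where the bits $1,0$ differ, so this pair is separated and is oriented by its labels. The lines $f_1,f_3$ meet over $\alpha_3$, where both bits are $1$, and $f_2,f_3$ do not meet over any $\alpha_i$; these two pairs are oriented by their lines.}\label{fig:lines}
\end{figure}

\emph{Separated arcs.} Fix a marked point $p$ over $\alpha_i$, a bit $\varepsilon$ and a cut $(A,B)$ of $S$. Among the vertices whose line passes through $p$, put those with $x\in A$, $x_i=\varepsilon$ on one side and those with $x\in B$, $x_i=1-\varepsilon$ on the other. Two vertices from opposite sides are separated at $p$, so the arc goes from $A$ to $B$ and we have a biclique. A separated arc lies in the biclique given by a separating point, the bit of its tail there, and a cut containing $x\to y$. The count is $wq\cdot2\cdot(q-1)$. Each of these bicliques serves all $q$ lines through $p$ at once.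

\emph{Other arcs.} Such an arc $(x,f)\to(y,g)$ has $f\to g$ in $R$, and two distinct lines share at most one point. Fix $f$. The arcs to lines $g$ that share no marked point with $f$ form one biclique: all $(x,f)$ against all $(y,g)$ with $f\to g$ and $g$ of this kind. For each marked point $p$ of $f$, over $\alpha_i$, and each bit $\varepsilon$, take the vertices $(x,f)$ with $x_i=\varepsilon$ against the vertices $(y,g)$ with $f\to g$, $p\in g$, $y_i=\varepsilon$. Here $p$ is the only common point and the bits at $p$ agree, so the pair is not separated and the arc follows $R$. The count is $q^2(1+2w)$.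

The tournament has $q^3$ vertices and $\kappa<(4w+1)q^2$, so Lemma~\ref{lem:dict} gives
\begin{equation}\label{eq:lines}
t\big((4w+1)4^w\big)\ge 8^w .
\end{equation}
This is $l^{3/2}$ up to a logarithmic factor. It is weaker than the bound of Collins, Shor and Stembridge, but it used nothing about $S$ except $\kappa(S)$ and the length of the labels, so the output can be fed back in. The term $q^2(1+2w)$ does not involve $\kappa(S)$. When $\kappa(S)$ is larger we can afford a larger such term, and hence a larger index set $C$: polynomials of higher degree in place of lines.

\section{The polynomial product}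

\begin{lemma}\label{lem:product}
Let $q$ be a prime power, $1\le n\le q$ and $s\ge0$. Let $S$ be a tournament on a set $X$ with $|X|\le2^n$. Then there is a tournament $T$ with $|X|\,q^{s+1}$ vertices and
\[
\kappa(T)\le 2nq\,\kappa(S)+q^{s+1}(1+2n)^s .
\]
If $n\le q-1$, then $\kappa(T)\le 2q^2\kappa(S)+2^sq^{2s+1}$.
\end{lemma}

\begin{proof}
Identify $X$ with a set of distinct strings in $\{0,1\}^n$ and fix distinct $\alpha_1,\dots,\alpha_n\in\mathbb F_q$. Let $C$ be the set of polynomials of degree at most $s$ over $\mathbb F_q$, counted by their coefficients, so $|C|=q^{s+1}$. For $f,g\in C$ let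
\[
Z(f,g)=\{i\in\{1,\dots,n\}: f(\alpha_i)=g(\alpha_i)\}.
\]
Then $Z(f,f)=\{1,\dots,n\}$, while $|Z(f,g)|\le s$ for $f\ne g$. Let $R$ be any tournament on $C$.

\emph{The tournament.} Call distinct vertices $(x,f),(y,g)\in X\times C$ \emph{separated} if $x_i\ne y_i$ for some $i\in Z(f,g)$; this is symmetric in the two vertices. If they are separated, then $x\ne y$, and we put $(x,f)\to(y,g)$ exactly when $x\to y$ in $S$. If they are not separated, then $f\ne g$: otherwise $x_i=y_i$ for all $i$, so $x=y$ and the vertices coincide. In this case we put $(x,f)\to(y,g)$ exactly when $f\to g$ in $R$. This defines a tournament $T$.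

A biclique imposes conditions on its two sides separately, whereas being separated is a condition on the pair. So for each kind of arc we need data that, imposed on each side alone, force the kind.

\emph{Separated arcs.} Here the data are a position, the common value there, and a bit. Let $\mathcal F$ be a cover of $S$ with $|\mathcal F|=\kappa(S)$. For $i\in\{1,\dots,n\}$, $\gamma\in\mathbb F_q$, $\varepsilon\in\{0,1\}$ and $(A,B)\in\mathcal F$ take
\[
\{(x,f): x\in A,\ f(\alpha_i)=\gamma,\ x_i=\varepsilon\},\qquad
\{(y,g): y\in B,\ g(\alpha_i)=\gamma,\ y_i=1-\varepsilon\}.
\]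
For $(x,f)$ in the first set and $(y,g)$ in the second, $i\in Z(f,g)$ and $x_i\ne y_i$, so the pair is separated, and $x\to y$ in $S$ gives $(x,f)\to(y,g)$. Conversely, let $(x,f)\to(y,g)$ be a separated arc. Choose $i\in Z(f,g)$ with $x_i\ne y_i$, put $\gamma=f(\alpha_i)$ and $\varepsilon=x_i$, and choose $(A,B)\in\mathcal F$ with $x\in A$, $y\in B$; the arc lies in the corresponding biclique. We have used $2nq\,\kappa(S)$ bicliques.

\emph{Other arcs.} Now no position of $Z(f,g)$ may carry a difference, so both sides must know the whole set $Z(f,g)$ and the common bits on it. We fix $f$ on the first side, which makes $Z(f,g)$ a function of $g$ alone. For $f\in C$, $Z\subseteq\{1,\dots,n\}$ with $|Z|\le s$, and $\xi\in\{0,1\}^Z$ take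
\[
\{(x,f): x|_Z=\xi\},\qquad
\{(y,g): f\to g\text{ in }R,\ Z(f,g)=Z,\ y|_Z=\xi\}.
\]
For $(x,f)$ in the first set and $(y,g)$ in the second, $f\neq g$ and the strings $x,y$ agree on $Z=Z(f,g)$, so the pair is not separated, and $f\to g$ gives $(x,f)\to(y,g)$. Conversely, let $(x,f)\to(y,g)$ be an arc that is not separated, and let $Z=Z(f,g)$. Then $f\to g$ in $R$, $|Z|\le s$ because $f\ne g$, and $x|_Z=y|_Z$; the arc lies in the biclique with $\xi=x|_Z$. To count the pairs $(Z,\xi)$, list the pairs $(i,\xi_i)$, $i\in Z$, in increasing order of $i$ and pad with blanks to length $s$. This is an injection into the sequences of length $s$ over $2n+1$ symbols. So we have used at most $q^{s+1}(1+2n)^s$ bicliques.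

This proves the first bound. If $n\le q-1$, then $2nq\le2q^2$ and $1+2n\le2q$, which gives the second.
\end{proof}

The hypothesis $|X|\le2^n$ makes the labels distinct; if $x\ne y$ had the same label, then $(x,f)$ and $(y,f)$ would not be separated and $R$ could not orient them. The hypothesis $n\le q$ provides the points $\alpha_i$. Together they require $q\ge\log|X|$, and this is the only way in which $|X|$ enters the bound on $\kappa(T)$. The field is needed only for $|Z(f,g)|\le s$; without such a bound the number of pairs $(Z,\xi)$ could be as large as $3^n>|X|$. For $s=0$ distinct constants agree nowhere and $T$ is the lexicographic product $R[S]$; the case $s=1$, $n=w$ is Section~\ref{sec:lines}.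

\begin{example}\label{ex:two}
Let $w\ge4$, $q=2^w$, and let $S$ be the tournament behind \eqref{eq:lines}, with $2^{3w}$ vertices and $\kappa(S)\le(4w+1)q^2$. Apply Lemma~\ref{lem:product} with $n=3w\le q$ and $s=2$. The result has $q^6$ vertices and $\kappa\le 6w(4w+1)q^3+(1+6w)^2q^3$, so
\[
t\big((60w^2+18w+1)\,8^w\big)\ge 64^w .
\]
This already excludes $t(l)=O(l^c)$ for every $c<2$.
\end{example}

\section{Iterating the product}

We now repeat the step with a fixed $q$ and with $n=q-1$ throughout, which keeps the bookkeeping uniform. Each step multiplies $\kappa$ by about $q^2$, so after $j$ steps the first term in Lemma~\ref{lem:product} is about $q^{2j+2}$. The second term is about $q^{2s+1}$, and the largest $s$ with $2s+1\le 2j+2$ is $s=j$. With this choice the logarithm of $\kappa$ grows linearly in the number of steps, while the logarithm of the number of vertices grows quadratically.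

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
Put $q=2^w$ and $n=q-1$. We construct tournaments $T_0,\dots,T_k$ on sets $V_0,\dots,V_k$ with
\[
|V_j|=q^{j(j+1)/2},\qquad \kappa(T_j)\le(4q^2)^j .
\]
Let $T_0$ be a single vertex, with $\kappa(T_0)=0\le1$. Given $T_j$ with $0\le j\le k-1$, the hypothesis of the theorem gives
\[
|V_j|=2^{wj(j+1)/2}\le 2^{wk(k-1)/2}\le2^{q-1}=2^n ,
\]
so Lemma~\ref{lem:product} applies with $S=T_j$ and $s=j$. It yields $T_{j+1}$ with $|V_{j+1}|=q^{j(j+1)/2}\,q^{j+1}=q^{(j+1)(j+2)/2}$. Since $2^jq^{2j+1}\le q\,(4q^2)^j\le 2q^2(4q^2)^j$,
\[
\kappa(T_{j+1})\le 2q^2(4q^2)^j+2^jq^{2j+1}\le 4q^2(4q^2)^j=(4q^2)^{j+1}.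
\]
For $j=k$ we have $\kappa(T_k)\le(4q^2)^k=2^{2k(w+1)}$ and $|V_k|=2^{wk(k+1)/2}$, and Lemma~\ref{lem:dict} finishes the proof.
\end{proof}

The condition $\frac12wk(k-1)\le2^w-1$ says that the vertices of $T_{k-1}$ have labels of length $q-1$; it bounds the number of steps available for a given $q$. The case $w=1$ is left out only because it forces $k\le2$ and then says less than $t(l)\ge l+1$.

\section{Choosing the parameters}

For Theorem~\ref{thm:answer} a fixed number of steps over a growing field suffices.

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
We may assume $c>0$, since $O(l^c)$ for some $c\le0$ implies $O(l^{c'})$ for every $c'>0$. Fix an integer $k\ge4c+4$. For all large $w$ we have $\frac12wk(k-1)\le2^w-1$, and with $l_w=2^{2k(w+1)}$ Theorem~\ref{thm:explicit} gives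
\[
t(l_w)\ \ge\ 2^{wk(k+1)/2}=l_w^{\,\frac{k+1}4\cdot\frac w{w+1}} .
\]
As $w\to\infty$ the exponent tends to $\frac{k+1}4\ge c+\frac54$, so it is at least $c+1$ for large $w$. Then $t(l_w)/l_w^{\,c}\ge l_w\to\infty$, and $t(l)$ is not $O(l^c)$.
\end{proof}

For Theorem~\ref{thm:strong} the length $l$ is given, and the constraint $2k(w+1)\le L$ leaves $\frac12wk(k+1)\approx L^2/(8w)$. So $w$ should be small, subject to the labels fitting; since their length is below $L^2$, the choice $2^w\approx L^2$ is enough.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $L=\log l$ be large, and put $w=\lceil2\log L\rceil\ge2$ and $k=\lfloor L/(2(w+1))\rfloor\ge1$. Since $w^2\le(w+1)^2$ and $2^w\ge L^2$,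
\[
\frac12wk(k-1)\le\frac{wL^2}{8(w+1)^2}\le\frac{L^2}{8w}\le L^2-1\le2^w-1,
\]
so Theorem~\ref{thm:explicit} applies. We have $2^{2k(w+1)}\le l$, and $t$ is nondecreasing. With $k+1\ge\frac{L}{2(w+1)}$ and $k\ge\frac{L}{2(w+1)}-1$ this gives
\[
\log t(l)\ge\frac{wk(k+1)}2\ge\frac w2\cdot\frac{L}{2(w+1)}\Big(\frac{L}{2(w+1)}-1\Big)=\frac{wL^2}{8(w+1)^2}\Big(1-\frac{2(w+1)}{L}\Big).
\]
As $L\to\infty$ we have $w\sim2\log L$, so $w/(w+1)\to1$ and $(w+1)/L\to0$, and the right side is $(1-o(1))\frac{L^2}{8w}=(\frac1{16}-o(1))\frac{L^2}{\log L}$. The upper bound is \eqref{eq:upper}. Dividing the lower bound by $L$ gives $\log t(l)/\log l\to\infty$, and $\log t(l)=L^{2-o(1)}$ holds because $\log L=L^{o(1)}$.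
\end{proof}

\begin{remark}
Theorem~\ref{thm:strong} can be written as
\[
l^{\,(\frac1{16}-o(1))\log l/\log\log l}\ \le\ t(l)\ <\ l^{\frac12\log l},
\]
and the factor $\log\log l$ between the two exponents is not closed here. Its origin in our argument is visible. The inequality $t(l)\le l\,t(\lfloor l/2\rfloor)$ allows about $L$ doublings of the length, each with a gain of up to the current length. Step $j+1$ of our construction gains the factor $q^{j+1}$, roughly the square root of the current length bound $(4q^2)^j$ when $j$ is large, but it multiplies that bound by $4q^2\ge4L^4$, so only $k\sim L/(4\log L)$ steps fit. The field cannot be made much smaller in Lemma~\ref{lem:product}: the last step needs labels of length $\frac12wk(k-1)\sim L^2/(16\log L)$, which is within a factor $O(\log L)$ of $q<2L^2$.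
\end{remark}

\begin{thebibliography}{9}
\bibitem{CPCF}
\emph{Combinatorial Problems Motivated By Comma-Free Codes},\\
\texttt{https://keldysh.ru/papers/2003/source/article/golomb4.pdf}
\end{thebibliography}
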